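\title{Covering crowded compact spaces by left- and right-separated subspaces}

\begin{abstract}
We prove in ZFC that a nonempty compact Hausdorff space without isolated points cannot be covered by fewer than continuum many subspaces each of which is left-separated or right-separated. More generally, if every point of a nonempty compact Hausdorff space has character at least $\mu$, then every such cover has at least $2^\mu$ members, and this bound is sharp. The proof fixes an elementary submodel $M$ of size $\kappa$ and shows that a centered family of closed sets from $M$ has a common point in $M$. Right-separated pieces are handled by a maximal centered family of closed sets, left-separated pieces by a maximal centered family of $\kappa$-closed sets. We also obtain a bound on the size of continuous images of small weight, a characterization of scattered compact spaces, and an extension to \v{C}ech-complete spaces.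
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Hausdorff. A space is \emph{crowded} if it has no isolated points. A space $Y$ is \emph{right-separated} if it has a well-ordering in which every initial segment (downward closed subset) is open in $Y$, and \emph{left-separated} if it has a well-ordering in which every initial segment is closed in $Y$. Equivalently, in the first case every point has a neighborhood containing no later point, and in the second case every point has a neighborhood containing no earlier point. We call a space \emph{separated} if it is left-separated or right-separated. For a space $X$ let $rs(X)$ be the least cardinality of a cover of $X$ by right-separated subspaces, and $ls(X)$ the least cardinality of a cover by left-separated subspaces. Singletons are separated in both senses, so $rs(X)$ and $ls(X)$ are at most $|X|$. We write $\mathfrak c=2^{\aleph_0}$.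

Both notions are one-sided versions of discreteness: a discrete space is left- and right-separated by any well-ordering. They behave differently, however. The right-separated spaces are exactly the scattered ones (Lemma~\ref{lem:basic}); a typical example is an ordinal in its order topology. A left-separated space can be crowded: every countably infinite space is left-separated by an ordering of type $\omega$, because finite sets are closed. Thus $\mathbb Q\cap[0,1]$ is a crowded, dense, left-separated subspace of $[0,1]$. The cardinals $rs(X)$ and $ls(X)$ measure how far $X$ is from being built out of few such pieces, and for a crowded compact space one expects them to be large.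

No nonempty crowded compact space is the union of fewer than $\mathfrak c$ discrete subspaces. For separated subspaces the following is known. Let $\mathfrak m$ be the least cardinality of a cover of the real line by meager sets, so that $\mathfrak m\le\mathfrak c$. Then $rs(X)\ge\mathfrak m$ and $ls(X)\ge\mathfrak m$ for every nonempty crowded compact $X$ (Juh\'asz--van Mill; Juh\'asz--Szentmikl\'ossy), and $rs(X)+ls(X)\ge\mathfrak c$ if $X$ is in addition hereditarily normal (Juh\'asz--van Mill). The question from \cite{discomp} that we answer is the following.

\begin{quote}
Does $ls(X)\ge\mathfrak c$ hold for every nonempty crowded compact space $X$? Does $rs(X)\ge\mathfrak c$ hold for every such $X$?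
\end{quote}

The metrizable case suggests a positive answer. Suppose that $X$ has a base $\mathcal G$ and that $Y\subset X$ is separated by a well-ordering. For $y\in Y$ choose $G_y\in\mathcal G$ containing $y$ and no later point of $Y$ (right case) or no earlier point of $Y$ (left case). The map $y\mapsto G_y$ is one-to-one, since $G_y=G_z$ would contain both $y$ and $z$. Hence $|Y|\le|\mathcal G|$. A nonempty crowded compact metrizable space has a countable base and at least $\mathfrak c$ points (Lemma~\ref{lem:cantor}), so its separated subspaces are countable and fewer than $\mathfrak c$ of them cover fewer than $\mathfrak c$ points. For $X=[0,1]$ this gives $rs(X)=ls(X)=\mathfrak c$, so no bound larger than $\mathfrak c$ can hold in general.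

Every nonempty crowded compact space has a closed subspace that maps onto the Cantor set $2^\omega$ (Lemma~\ref{lem:cantor}), and one may try to count in the image. This fails, because a single piece can map onto the whole image. In the crowded compact space $2^\omega\times\{0,1\}^{2^\omega}$ let $x_y=(y,e_y)$ for $y\in2^\omega$, where $e_y$ is the characteristic function of $\{y\}$. The open set of all $(z,g)$ with $g(y)=1$ contains $x_y$ and no other $x_{y'}$, so $\{x_y:y\in 2^\omega\}$ is a discrete subspace, and it projects onto $2^\omega$. The proof therefore has to use that the pieces together cover the compact space. The answer is nevertheless positive, and the two kinds of pieces may be mixed in one cover.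

\begin{theorem}\label{thm:A}
Let $X$ be a nonempty compact crowded Hausdorff space. If $X$ is covered by a family of subspaces, each of which is left-separated or right-separated, then the family has at least $\mathfrak c$ members. In particular $ls(X)\ge\mathfrak c$ and $rs(X)\ge\mathfrak c$.
\end{theorem}

The \emph{character} $\chi(p,X)$ is the least cardinality of a neighborhood base at $p$. It equals $1$ if $p$ is isolated. It is infinite otherwise, since a finite base at $p$ has intersection $\{p\}$ and this intersection is a neighborhood of $p$. So Theorem~\ref{thm:A} is the case $\mu=\omega$ of the next theorem.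

\begin{theorem}\label{thm:B}
Let $\mu$ be an infinite cardinal and $X$ a nonempty compact Hausdorff space with $\chi(p,X)\ge\mu$ for all $p\in X$. Then every cover of $X$ by subspaces that are left- or right-separated has at least $2^\mu$ members. The bound is attained by $X=\{0,1\}^\mu$.
\end{theorem}

Both theorems are proved in ZFC, and the known results quoted above are not used. Neither compactness nor the Hausdorff property can simply be dropped from Theorem~\ref{thm:A}: the crowded space $\mathbb Q$ is countable, and so is $\omega$ with the cofinite topology, which is compact, crowded and has closed points; both have initial segments closed in an ordering of type $\omega$.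

Section~\ref{sec:cantor} reduces Theorem~\ref{thm:A} to finding a small set that meets every branch of a Cantor scheme, and Section~\ref{sec:one} finds this set by hand when there is only one piece. In general the small set is an elementary submodel; Section~\ref{sec:tools} collects the tools and Section~\ref{sec:main} proves the key statement, Proposition~\ref{prop:key}. The theorems follow in Section~\ref{sec:thms}, and Section~\ref{sec:cons} treats continuous images, scattered spaces and \v{C}ech-complete spaces.

\section{Separated subspaces and Cantor schemes}\label{sec:cantor}

A space is \emph{scattered} if each of its nonempty subspaces has an isolated point.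

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] A subspace of a left-separated (right-separated) space is left-separated (right-separated).
\item[(ii)] A space is right-separated if and only if it is scattered.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Restrict the well-ordering of $Y$ to $T\subset Y$. A neighborhood of $t\in T$ with no earlier (later) point of $Y$ contains no earlier (later) point of $T$.

(ii) If $Y$ is right-separated and $\emptyset\ne T\subset Y$, then the first point of $T$ has a neighborhood with no later point, so it is isolated in $T$. Conversely, let $Y$ be scattered. By recursion let $y_\xi$ be an isolated point of $Y\setminus\{y_\zeta:\zeta<\xi\}$ as long as this set is nonempty. The recursion exhausts $Y$, and $y_\xi$ has a neighborhood that contains no $y_\eta$ with $\eta>\xi$.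
\end{proof}

For an ordinal $\nu$ let $2^{<\nu}$ be the tree of all functions $s\colon i\to\{0,1\}$ with $i<\nu$; here $i$ is the \emph{length} of $s$, and $s^\frown0$, $s^\frown 1$ are the two extensions of $s$ of length $i+1$. The open sets $O_n$ in the next lemma are needed only for Corollary~\ref{cor:cech}; elsewhere we take $O_n=Z$.

\begin{lemma}[Cantor scheme]\label{lem:cantor}
Let $Z$ be a nonempty crowded compact space and let $O_n$ $(n\ge1)$ be dense open subsets of $Z$. There are nonempty open sets $U_s$ $(s\in2^{<\omega})$ with $U_\emptyset=Z$ such that for every $s$ of length $n$
\[
\overline{U_{s^\frown0}}\cup\overline{U_{s^\frown1}}\subset U_s\cap O_{n+1},\qquad \overline{U_{s^\frown0}}\cap\overline{U_{s^\frown1}}=\emptyset .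
\]
The sets $K_y=\bigcap_n\overline{U_{y\restriction n}}$ $(y\in2^\omega)$ are nonempty and pairwise disjoint. Their union $K$ is a compact subset of $\bigcap_n O_n$, and the map $\pi\colon K\to 2^\omega$ with $\pi(x)=y$ for $x\in K_y$ is a continuous surjection.
\end{lemma}

\begin{proof}
Given $U_s$ with $s$ of length $n$, the set $U_s\cap O_{n+1}$ is open and nonempty, and it has two points $p\ne q$ because $Z$ is crowded. Take disjoint open neighborhoods of $p$ and $q$ inside it. A compact Hausdorff space is regular, so these neighborhoods contain the closures of smaller open neighborhoods $U_{s^\frown0}$ of $p$ and $U_{s^\frown1}$ of $q$.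

Each $K_y$ is the intersection of a decreasing sequence of nonempty closed sets, hence nonempty. If $s\neq t$ have the same length, then $\overline{U_s}\cap\overline{U_t}=\emptyset$, as one sees at the first place where $s$ and $t$ differ; so the $K_y$ are pairwise disjoint. Let $K'=\bigcap_n\bigcup_{s\in2^n}\overline{U_s}$, a closed subset of $\bigcap_nO_n$ that contains $K$. A point $x\in K'$ determines a unique $s_n\in2^n$ with $x\in\overline{U_{s_n}}$ for each $n$, and $s_{n+1}\restriction n=s_n$ by uniqueness; so $x\in K_y$ for $y=\bigcup_ns_n$. Thus $K=K'$ is compact. For $s\in2^n$ the preimage under $\pi$ of the basic set $\{y:y\restriction n=s\}$ is $K\cap\overline{U_s}$, whose complement in $K$ is the closed set $\bigcup\{K\cap\overline{U_t}:t\in2^n,\ t\neq s\}$. Hence $\pi$ is continuous.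
\end{proof}

The lemma gives the plan for Theorem~\ref{thm:A}. If $X$ is covered by $\kappa<\mathfrak c$ separated subspaces, $\kappa$ infinite, we look for a set of at most $\kappa$ points that meets every $K_y$. There is no such set, since the $\mathfrak c$ many sets $K_y$ are pairwise disjoint.

\section{The case of one piece}\label{sec:one}

Let $X$ be a compact space that is itself separated, by a one-to-one enumeration $X=\{x_\xi:\xi<\lambda\}$. We attach to every nonempty closed set $B$ a point $p(B)\in B$. In the left-separated case $p(B)$ is the first point of $B$. In the right-separated case $p(B)$ is the last point of $B$; it exists because the open sets $\{x_\zeta:\zeta\le\xi\}$ with $x_\xi\in B$ form a chain that covers the compact set $B$, so one of them contains $B$.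

\begin{proposition}\label{prop:one}
If $B_0\supset B_1\supset\cdots$ are nonempty closed subsets of $X$, then the sequence $p(B_n)$ is eventually constant, and its eventual value lies in $\bigcap_nB_n$.
\end{proposition}

\begin{proof}
Let $p(B_n)=x_{\xi_n}$. In the right-separated case $\xi_0\ge\xi_1\ge\cdots$, and a nonincreasing sequence of ordinals is eventually constant. In the left-separated case $\xi_0\le\xi_1\le\cdots$. Suppose that the sequence is not eventually constant, and let $\gamma=\sup_n\xi_n$, so that $\xi_n<\gamma$ for all $n$. The initial segment $C=\{x_\zeta:\zeta<\gamma\}$ is closed and meets every $B_n$. By compactness some $x_\zeta\in C$ lies in all $B_n$. Then $\zeta\ge\xi_n$ for all $n$, so $\zeta\geq\gamma$, which contradicts $x_\zeta\in C$. In both cases the eventual value belongs to $B_n$ for all large $n$, hence for all $n$.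
\end{proof}

If $X$ were nonempty and crowded, the countable set $\{p(\overline{U_s}):s\in2^{<\omega}\}$ would meet every $K_y$, which is impossible. This proves Theorem~\ref{thm:A} for a cover with one member.

The features of this argument that survive are these. The point of $\bigcap_nB_n$ that is found is \emph{definable} from a single $B_n$ and the enumeration. In the right-separated case compactness bounds the indices from above. In the left-separated case compactness is applied to the sets $B_n$ together with an auxiliary closed set $C$, cut off at the supremum $\gamma$ of the definable indices.

With two pieces both halves break down. If $R\subset X$ is a right-separated piece, then $B\cap R$ need not be compact and need not have a last point. If $X=L_0\cup L_1$ with both pieces left-separated, we must replace $C$ by the closure $C_i$ in $X$ of an initial segment of $L_i$, and the point of $C_0\cap\bigcap_nB_n$ given by compactness may lie in $L_1$. A point of $C_0\cap C_1\cap\bigcap_nB_n$ would give the contradiction, since it lies in $L_0$ or in $L_1$; but nothing so far makes $C_0\cap C_1$ meet $B_n$. Both difficulties are removed by enlarging $\{B_n\}$ to a maximal family of definable sets with nonempty finite intersections.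 Elementary submodels make ``definable'' precise.

\section{Submodels, centered families and $\kappa$-closed sets}\label{sec:tools}

\subsection*{Elementary submodels}
For a regular uncountable cardinal $\theta$ let $H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. We always take $\theta$ so large that $H(\theta)$ contains the spaces under discussion, their topologies, their iterated power sets $\mathcal P(X)$ and $\mathcal P(\mathcal P(X))$, and all other objects named. Then statements such as ``$F$ is the closure of $A$ in $X$'' mean the same in $(H(\theta),\in)$ as in the universe. A subset $M\subset H(\theta)$ is an \emph{elementary submodel}, written $M\prec H(\theta)$, if every first-order statement with parameters from $M$ holds in $(M,\in)$ exactly when it holds in $(H(\theta),\in)$. Let $\kappa$ be an infinite cardinal. We use the following standard facts.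
\begin{enumerate}
\item[(M1)] If some element of $H(\theta)$ has a first-order property with parameters from $M$, then some element of $M$ has it. In particular $M$ contains every object that is uniquely defined from parameters in $M$, such as a value $f(a)$ with $f,a\in M$, or the closure, complement or intersection of sets in $M$.
\item[(M2)] Every finite subset of $M$ is an element of $M$.
\item[(M3)] If $\kappa\in M$, $\kappa\subset M$, $A\in M$ and $|A|\le\kappa$, then $A\subset M$. Indeed, for $A\neq\emptyset$ there is a surjection $g\colon\kappa\to A$ in $M$ by (M1), and $g(i)\in M$ for every $i<\kappa$.
\item[(M4)] (L\"owenheim--Skolem) Every subset of $H(\theta)$ of size at most $\kappa$ is contained in some $M\prec H(\theta)$ with $|M|=\kappa$ and $\kappa\subset M$.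
\end{enumerate}
An element of $M$ of size greater than $|M|$ is not a subset of $M$; most closed sets $F\in M$ below are of this kind.

\subsection*{Maximal centered families}
A family of subsets of a nonempty set $X$ is \emph{centered} if every finite subfamily has nonempty intersection; the intersection of the empty family is $X$. A space is compact exactly when every centered family of closed sets has a common point.

\begin{lemma}\label{lem:max}
Let $\mathcal A$ be a family of subsets of a nonempty set $X$ that contains $X$ and is closed under finite intersections. Every centered subfamily of $\mathcal A$ is contained in a maximal centered subfamily $\mathcal F$ of $\mathcal A$. Such an $\mathcal F$ contains $X$ and is closed under finite intersections, and for every $A\in\mathcal A$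
\[
A\cap\bigcap\mathcal F\ne\emptyset\quad\text{implies}\quad A\in\mathcal F\ \text{ and }\ \bigcap\mathcal F\subset A .
\]
\end{lemma}

\begin{proof}
The union of a chain of centered families is centered, so Zorn's lemma applies. Adding to $\mathcal F$ the set $X$, a finite intersection of members of $\mathcal F$, or a set $A\in\mathcal A$ that meets $\bigcap\mathcal F$ leaves the family centered; by maximality each such set is already in $\mathcal F$.
\end{proof}

Thus $\bigcap\mathcal F$ is an atom for $\mathcal A$: a member of $\mathcal A$ that contains one of its points contains all of them, and a member of $\mathcal A$ that misses one of its points misses all of them.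

\subsection*{$\kappa$-closed sets}
For left-separated pieces we need increasing unions of closed sets to be admissible members of a maximal family. Such unions are not closed, but long ones are closed enough. Let $X$ be a nonempty compact space. A set $E\subset X$ is \emph{$\kappa$-closed} if $\overline A\subset E$ whenever $A\subset E$ and $|A|\le\kappa$. Closed sets are $\kappa$-closed, and intersections of $\kappa$-closed sets are $\kappa$-closed. Recall that the cofinality $\mathrm{cf}(\delta)$ of a limit ordinal $\delta$ is the least size of an unbounded subset of $\delta$.

\begin{lemma}\label{lem:kclosed}
\begin{enumerate}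
\item[(i)] If $\mathrm{cf}(\delta)>\kappa$ and $\langle C_\eta:\eta<\delta\rangle$ is an increasing sequence of closed sets, then $\bigcup_{\eta<\delta}C_\eta$ is $\kappa$-closed.
\item[(ii)] A centered family of at most $\kappa$ many $\kappa$-closed subsets of $X$ has a common point.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A subset of the union of size at most $\kappa$ lies in a single $C_\eta$, and so does its closure.

(ii) Let the family be $\{E_i:i\in I\}$ with $|I|\le\kappa$. We shrink each $E_i$ to a closed set without losing centeredness. For every finite $b\subset I$ choose $p_b\in\bigcap_{i\in b}E_i$, and put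
\[
D_i=\overline{\{p_b: b\subset I\text{ finite},\ i\in b\}} .
\]
The set under the closure has at most $\kappa$ points, all in $E_i$, so $D_i\subset E_i$. For finite $b\subset I$ we have $p_b\in\bigcap_{i\in b}D_i$. So the closed sets $D_i$ form a centered family, and compactness gives $\emptyset\ne\bigcap_iD_i\subset\bigcap_iE_i$.
\end{proof}

The bound on the size of the family in (ii) is needed. In the compact ordinal space $\kappa^++1$ the intervals $[\eta,\kappa^+)$, $\eta<\kappa^+$, are $\kappa$-closed by (i) and form a centered family with empty intersection.

\section{Centered families from a submodel}\label{sec:main}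

Throughout this section $X$ is a nonempty compact space, $\kappa$ is an infinite cardinal, and $X$ is covered by at most $\kappa$ separated subspaces. Adding empty pieces, we write
\[
X=\bigcup_{\alpha<\kappa}R_\alpha\cup\bigcup_{\alpha<\kappa}L_\alpha
\]
with each $R_\alpha$ right-separated and each $L_\alpha$ left-separated. We fix the following data.
\begin{itemize}
\item One-to-one enumerations $R_\alpha=\{r^\alpha_\xi:\xi<\rho_\alpha\}$ with all initial segments open in $R_\alpha$, and open sets $V^\alpha_\xi\subset X$ with $V^\alpha_\xi\cap R_\alpha=\{r^\alpha_\zeta:\zeta\le\xi\}$. For $\eta\le\rho_\alpha$ put $W^\alpha_\eta=\bigcup_{\xi<\eta}V^\alpha_\xi$.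
\item One-to-one enumerations $L_\alpha=\{l^\alpha_\xi:\xi<\lambda_\alpha\}$ with all initial segments closed in $L_\alpha$. For $\eta\le\lambda_\alpha$ put $C^\alpha_\eta=\overline{\{l^\alpha_\zeta:\zeta<\eta\}}$, the closure taken in $X$.
\end{itemize}
The open sets $W^\alpha_\eta$ and the closed sets $C^\alpha_\eta$ increase with $\eta$. Since initial segments are closed in $L_\alpha$,
\begin{equation}\label{eq:C}
l^\alpha_\xi\in C^\alpha_\eta\iff\xi<\eta .
\end{equation}
An \emph{adequate model} is an $M\prec H(\theta)$ with $|M|=\kappa$ and $\kappa\subset M$ that has as elements $\kappa$, the space $X$ with its topology, and the data above, each as a single sequence indexed by $\alpha<\kappa$. By (M4) adequate models exist, and they can be chosen to contain any further $\kappa$ many prescribed elements. Because $\kappa\subset M$, every index $\alpha$ is in $M$. So by (M1) $\rho_\alpha,\lambda_\alpha\in M$, and $r^\alpha_\xi$, $V^\alpha_\xi$, $W^\alpha_\xi$, $l^\alpha_\xi$, $C^\alpha_\xi$ belong to $M$ whenever they are defined and $\xi\in M$.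

\begin{proposition}\label{prop:key}
Let $M$ be an adequate model. If $\mathcal B\subset M$ is a centered family of closed subsets of $X$, then $M\cap\bigcap\mathcal B\ne\emptyset$.
\end{proposition}

For $\mathcal B\in M$ the conclusion follows from compactness and (M1). The content of the proposition is that only the members of $\mathcal B$ are assumed to be in $M$. As an example let $\kappa=\omega$ and $X=\omega_1+1$, which is right-separated by its own order. By (M3) $\gamma=M\cap\omega_1$ is a countable ordinal, and it is a limit by (M1). The family of all $[\eta,\omega_1]$ with $\eta<\gamma$ has intersection $[\gamma,\omega_1]$, and exactly one point of it, namely $\omega_1$, is in $M$.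

We fix an adequate model $M$ and treat the two kinds of pieces in two lemmas.

\subsection*{Right-separated pieces}
The closed subsets of $X$ that belong to $M$ form a family to which Lemma~\ref{lem:max} applies. The last point of a closed set, used in Section~\ref{sec:one}, is not available. Instead we start from a point $x$ of the atom $P$ and take the first open set $W_\zeta\in M$ that contains it. The atom property moves the inclusion from $x$ to $P$, compactness moves it from $P$ to a closed set in $M$, and there elementarity applies.

\begin{lemma}\label{lem:right}
Let $\mathcal F$ be a maximal centered family of closed subsets of $X$ that belong to $M$, and let $P=\bigcap\mathcal F$. Then $P\cap R_\alpha\subset M$ for every $\alpha<\kappa$.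
\end{lemma}

\begin{proof}
Fix $\alpha$ and drop it from the notation. Let $x=r_\xi\in P$; we show that $\xi\in M$. Since $x\in V_\xi\subset W_\rho$ and $\rho\in M$, there is a least ordinal $\zeta\in M$ with $\zeta\le\rho$ and $x\in W_\zeta$. The closed set $X\setminus W_\zeta$ belongs to $M$ and misses the point $x$ of $P$, so by Lemma~\ref{lem:max} it misses $P$. By compactness finitely many members of $\mathcal F$ have an intersection disjoint from $X\setminus W_\zeta$, and this intersection is a set $F\in\mathcal F$. Thus
\[
x\in F\subset W_\zeta=\bigcup_{\tau<\zeta}V_\tau .
\]
As $F$ is compact, there is a finite $a\subset\zeta$ with $F\subset\bigcup_{\tau\in a}V_\tau$. The parameters $F$, $\zeta$ and $\langle V_\tau:\tau<\rho\rangle$ are in $M$, so by (M1) we can take $a\in M$, and then $a\subset M$ by (M3). Pick $\tau\in a$ with $x\in V_\tau$. Then $\xi\le\tau$, because $V_\tau\cap R=\{r_{\zeta'}:\zeta'\le\tau\}$. On the other hand $\tau\in M$ and $\tau<\zeta$, so $x\notin W_\tau$ by the minimality of $\zeta$; as $x\in V_\xi$, this excludes $\xi<\tau$. Hence $\xi=\tau\in M$ and $x=r_\xi\in M$.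
\end{proof}

\subsection*{Left-separated pieces}
Let $x=l^\alpha_\xi$ be a point outside $M$. Then $\xi\notin M$, so $\xi$ lies in a gap of $M$: let $\delta$ be the first ordinal of $M$ above $\xi$ and $\gamma=\sup(M\cap\delta)$ (Figure~\ref{fig:gap}). The closed set $C^\alpha_\gamma$ plays the role of $C$ in Section~\ref{sec:one}: it misses $x$, but it is cut off at an ordinal outside $M$, so maximality says nothing about it. The set $H=\bigcup_{\eta<\delta}C^\alpha_\eta$ does belong to $M$ and contains $x$. It need not be closed, but it is $\kappa$-closed, because a gap in $M$ below $\delta$ forces $\mathrm{cf}(\delta)>\kappa$. A maximal centered family of $\kappa$-closed sets therefore contains the sets $H$ for all relevant pieces at once. Finally, $M$ sees only the indices below $\gamma$, so whatever nonempty intersection the sets $H$ have with a set from $M$, the sets $C^\alpha_\gamma$ have too. This supplies the centeredness that was missing in Section~\ref{sec:one}.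

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (10.4,0);
\draw[thick] (0,-.15)--+(0,.3) (1.5,-.15)--+(0,.3) (2.6,-.15)--+(0,.3) (3.4,-.15)--+(0,.3) (3.95,-.15)--+(0,.3) (4.35,-.15)--+(0,.3) (4.6,-.15)--+(0,.3) (4.77,-.15)--+(0,.3) (4.88,-.15)--+(0,.3) (8,-.15)--+(0,.3) (8.5,-.15)--+(0,.3) (9.6,-.15)--+(0,.3);
\draw[fill=white] (5,0) circle (1.6pt);
\fill (6.4,0) circle (1.6pt);
\node[below] at (0,-.2) {$0$};
\node[below] at (5,-.2) {$\gamma$};
\node[below] at (6.4,-.2) {$\xi$};
\node[below] at (8,-.2) {$\delta$};
\node[below] at (9.6,-.2) {$\lambda_\alpha$};
\draw[|->] (0,.5) -- (5,.5);
\node[above] at (2.5,.45) {$C^\alpha_\gamma$};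
\draw[|->] (0,1.2) -- (8,1.2);
\node[above] at (4,1.15) {$H=\bigcup_{\eta<\delta}C^\alpha_\eta$};
\end{tikzpicture}
\caption{The indices of a left-separated piece $L_\alpha$; vertical marks are ordinals in the submodel $M$. An index $\xi\notin M$ lies in a gap $[\gamma,\delta)$ that contains no ordinal of $M$. The arrows show the indices of the points of $L_\alpha$ in the closed set $C^\alpha_\gamma$, which misses $l^\alpha_\xi$, and in the $\kappa$-closed set $H\in M$, which contains $l^\alpha_\xi$.}
\label{fig:gap}
\end{figure}

\begin{lemma}\label{lem:left}
Let $\mathcal E$ be a maximal centered family of $\kappa$-closed subsets of $X$ that belong to $M$, and let $Q=\bigcap\mathcal E$. If $Q\subset\bigcup_{\alpha<\kappa}L_\alpha$, then $Q\cap M\ne\emptyset$.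
\end{lemma}

\begin{proof}
Lemma~\ref{lem:max} applies to the family of $\kappa$-closed sets in $M$. Since $|\mathcal E|\le|M|=\kappa$, Lemma~\ref{lem:kclosed}(ii) gives $Q\ne\emptyset$, so the set $A=\{\alpha<\kappa:Q\cap L_\alpha\ne\emptyset\}$ is nonempty. Suppose that $Q\cap M=\emptyset$.

For each $\alpha\in A$ fix a point $l^\alpha_{\xi_\alpha}\in Q$. Then $\xi_\alpha\notin M$. Let $\delta_\alpha$ be the least ordinal of $M$ with $\xi_\alpha\le\delta_\alpha\le\lambda_\alpha$, which exists because $\lambda_\alpha\in M$. Then $\xi_\alpha<\delta_\alpha$, and every $\eta\in M\cap\delta_\alpha$ satisfies $\eta<\xi_\alpha$. Put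
\[
\gamma_\alpha=\sup(M\cap\delta_\alpha)\le\xi_\alpha,\qquad H_\alpha=\bigcup_{\eta<\delta_\alpha}C^\alpha_\eta .
\]
In Steps 1--3 the index $\alpha\in A$ is fixed and omitted, and $x=l_\xi$.

\emph{Step 1: $\delta$ is a limit ordinal with $\mathrm{cf}(\delta)>\kappa$.} We have $\delta>\xi\ge0$. If $\delta=\beta+1$, then $\beta\in M\cap\delta$ and $\beta\ge\xi$, which is impossible. So $\delta$ is a limit. If $\mathrm{cf}(\delta)\le\kappa$, then by (M1) there is an unbounded set $J\subset\delta$ with $J\in M$ and $|J|\le\kappa$. By (M3) $J\subset M$, so some $\eta\in M\cap\delta$ exceeds $\xi$, which is again impossible.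

\emph{Step 2: $H\in\mathcal E$.} The set $H$ is defined from $\delta$ and the sequence of the $C_\eta$, so $H\in M$. It is $\kappa$-closed by Step~1 and Lemma~\ref{lem:kclosed}(i). Since $\xi+1<\delta$, we have $x\in C_{\xi+1}\subset H$, so $H$ meets $Q$. Lemma~\ref{lem:max} gives $H\in\mathcal E$.

\emph{Step 3: $Q\cap L\cap C_\gamma=\emptyset$.} Let $\eta\in M\cap\delta$. Then $\eta<\xi$, so $x\notin C_\eta$ by \eqref{eq:C}. The set $C_\eta$ is closed and in $M$, and it misses the point $x$ of $Q$, so $Q\cap C_\eta=\emptyset$ by Lemma~\ref{lem:max}. Now let $l_{\xi'}$ be any point of $Q\cap L$. For all $\eta\in M\cap\delta$ we have $l_{\xi'}\notin C_\eta$, that is, $\xi'\ge\eta$. Hence $\xi'\ge\gamma$, and $l_{\xi'}\notin C_\gamma$ by \eqref{eq:C}.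

\emph{Step 4: the family $\mathcal E'=\mathcal E\cup\{C^\alpha_{\gamma_\alpha}:\alpha\in A\}$ is centered.} As $\mathcal E$ contains $X$ and is closed under finite intersections, it suffices to show $E\cap\bigcap_{\alpha\in a}C^\alpha_{\gamma_\alpha}\ne\emptyset$ for $E\in\mathcal E$ and finite nonempty $a\subset A$. By Step~2 and centeredness of $\mathcal E$ there is a point in $E\cap\bigcap_{\alpha\in a}H_\alpha$. For each $\alpha\in a$ this point lies in $C^\alpha_{\eta(\alpha)}$ for some $\eta(\alpha)<\delta_\alpha$. So
\begin{equation}\label{eq:reflect}
\text{there is }\eta\in\prod_{\alpha\in a}\delta_\alpha\text{ with } E\cap\bigcap_{\alpha\in a}C^\alpha_{\eta(\alpha)}\ne\emptyset .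
\end{equation}
The parameters of \eqref{eq:reflect} are $E$, the system of all $C^\alpha_\eta$, the finite set $a\subset\kappa\subset M$ and the finite sequence $\langle\delta_\alpha:\alpha\in a\rangle$; the last two are in $M$ by (M2). By (M1) there is a witness $\eta\in M$. Then $\eta(\alpha)\in M\cap\delta_\alpha$, so $\eta(\alpha)\le\gamma_\alpha$ and $C^\alpha_{\eta(\alpha)}\subset C^\alpha_{\gamma_\alpha}$ for each $\alpha\in a$. This proves Step~4.

The family $\mathcal E'$ consists of at most $\kappa$ many $\kappa$-closed sets, so by Lemma~\ref{lem:kclosed}(ii) it has a common point $z$. Then $z\in Q$, so by hypothesis $z\in L_\alpha$ for some $\alpha$, and $\alpha\in A$. Hence $z\in Q\cap L_\alpha\cap C^\alpha_{\gamma_\alpha}$, contrary to Step~3.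
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemma~\ref{lem:max} extend $\mathcal B$ to a maximal centered family $\mathcal F$ of closed sets in $M$, and extend $\mathcal F$ to a maximal centered family $\mathcal E$ of $\kappa$-closed sets in $M$. With $P=\bigcap\mathcal F$ and $Q=\bigcap\mathcal E$ we have $Q\subset P\subset\bigcap\mathcal B$. If $Q$ meets some $R_\alpha$, then a point of $Q\cap R_\alpha$ is in $M$ by Lemma~\ref{lem:right}. Otherwise $Q\subset\bigcup_\alpha L_\alpha$, and $Q\cap M\ne\emptyset$ by Lemma~\ref{lem:left}.
\end{proof}

\begin{remark}
The cardinal $\kappa$ has three roles, and they must match. There are at most $\kappa$ pieces and $\kappa\subset M$, so every piece belongs to $M$. The inclusion $\kappa\subset M$ also gives $\mathrm{cf}(\delta_\alpha)>\kappa$, which makes $H_\alpha$ a $\kappa$-closed set. And $|M|=\kappa$ keeps $\mathcal E'$ small enough for Lemma~\ref{lem:kclosed}(ii). The proof uses two maximal families because Lemma~\ref{lem:right} needs a compact member $F$ to extract the finite set $a$, while Lemma~\ref{lem:left} needs the members $H_\alpha$, which are only $\kappa$-closed.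
\end{remark}

\section{Proofs of the theorems}\label{sec:thms}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $X$ is covered by fewer than $\mathfrak c$ separated subspaces, and let $\kappa<\mathfrak c$ be the maximum of $\omega$ and the number of pieces. Take a Cantor scheme $U_s$ and the sets $K_y$ from Lemma~\ref{lem:cantor}, and an adequate model $M$ that contains the countably many sets $\overline{U_s}$ as elements. For each $y\in2^\omega$ the family $\{\overline{U_{y\restriction n}}:n<\omega\}\subset M$ is a centered family of closed sets, so $M\cap K_y\ne\emptyset$ by Proposition~\ref{prop:key}. The $K_y$ are pairwise disjoint, so $\mathfrak c\le|M|=\kappa$, a contradiction.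
\end{proof}

For Theorem~\ref{thm:B} the Cantor scheme is replaced by a binary tree of closed sets of transfinite height. Large character allows us to keep splitting, by the following standard fact.

\begin{lemma}\label{lem:chi}
Let $X$ be compact, $p\in X$, and $\rho$ an infinite cardinal. If $\{p\}$ is the intersection of at most $\rho$ open sets, then $\chi(p,X)\le\rho$.
\end{lemma}

\begin{proof}
Let $\{p\}=\bigcap_{i<\rho}O_i$ and choose open $O_i'$ with $p\in O_i'\subset\overline{O'_i}\subset O_i$. If $U$ is an open neighborhood of $p$, the closed sets $\overline{O_i'}\setminus U$ have empty intersection, so finitely many of them do. Hence the finite intersections of the $O_i'$, at most $\rho$ many, form a base at $p$.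
\end{proof}

The nodes of the tree have to lie in a model of size $\kappa$ while the branches outnumber $\kappa$. The tree $2^{<\mu}$ may have too many nodes, so we cut it at the first height where the number of branches exceeds $\kappa$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $X$ is covered by fewer than $2^\mu$ separated subspaces, and let $\kappa<2^\mu$ be the maximum of $\mu$ and the number of pieces. Let $\nu$ be the least cardinal with $2^\nu>\kappa$. Then $\omega\le\nu\le\mu\le\kappa$. For every ordinal $i<\nu$ we have $2^{|i|}\le\kappa$, so $|2^{<\nu}|\le\nu\cdot\kappa=\kappa$.

If $\nu=\omega$, then $\kappa<\mathfrak c$. All characters are infinite, so $X$ is crowded, and Theorem~\ref{thm:A} is contradicted. This case is separate because the construction below uses closed $G_\delta$-sets, which may be singletons when $\mu=\omega$.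

Let $\nu>\omega$. By recursion on the length $i$ of $s\in2^{<\nu}$ we define nonempty closed sets $K_s$, decreasing along branches, such that $K_s$ is an intersection of at most $|i|+\omega$ open sets. Put $K_\emptyset=X$. If $i$ is a limit ordinal, put $K_s=\bigcap_{j<i}K_{s\restriction j}$; this set is nonempty by compactness and is an intersection of at most $|i|\cdot(|i|+\omega)=|i|+\omega$ open sets. Now let $K_s$ be given. It is not a singleton $\{p\}$, since otherwise Lemma~\ref{lem:chi} would give $\chi(p,X)\le|i|+\omega<\nu\le\mu$. Choose $p\ne q$ in $K_s$ and, by Urysohn's lemma, a continuous $f\colon X\to[0,1]$ with $f(p)=0$ and $f(q)=1$. The sets $f^{-1}(0)$ and $f^{-1}(1)$ are disjoint closed $G_\delta$-sets. Put $K_{s^\frown0}=K_s\cap f^{-1}(0)$ and $K_{s^\frown1}=K_s\cap f^{-1}(1)$.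

Let $M$ be an adequate model that contains the at most $\kappa$ many sets $K_s$ as elements. For $b\in2^\nu$ the family $\{K_{b\restriction i}:i<\nu\}\subset M$ is a chain of nonempty closed sets, so by Proposition~\ref{prop:key} its intersection $K_b$ meets $M$. If $b\neq b'$ first differ at $i$, then $K_{b\restriction(i+1)}\cap K_{b'\restriction(i+1)}=\emptyset$, so the sets $K_b$ are pairwise disjoint. Hence $2^\nu\le|M|=\kappa$, a contradiction.

It remains to show sharpness. Let $X=\{0,1\}^\mu$ and $p\in X$. The basic neighborhoods of $p$, each fixing finitely many coordinates, show $\chi(p,X)\le\mu$. Fewer than $\mu$ neighborhoods of $p$ contain basic neighborhoods that together fix fewer than $\mu$ coordinates, so their intersection contains a point other than $p$ and they do not form a base at $p$. Thus $\chi(p,X)=\mu$, and the cover of $X$ by singletons has $2^\mu$ members.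
\end{proof}

\section{Images, scattered spaces and \v{C}ech-complete spaces}\label{sec:cons}

The \emph{weight} $w(Y)$ is the least cardinality of a base of $Y$. The counting argument in the introduction shows that a space of weight at most $\kappa$ that is covered by at most $\kappa$ separated subspaces has at most $\kappa$ points. For compact spaces the conclusion passes to continuous images, although a single piece may have a large image.

\begin{corollary}\label{cor:image}
Let $\kappa$ be an infinite cardinal and let $X$ be a compact Hausdorff space covered by at most $\kappa$ subspaces that are left- or right-separated. If $Y$ is a Hausdorff continuous image of $X$ with $w(Y)\le\kappa$, then $|Y|\le\kappa$.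
\end{corollary}

\begin{proof}
We may assume $X\ne\emptyset$. Let $f\colon X\to Y$ be a continuous surjection and $\mathcal G$ a base of $Y$ with $|\mathcal G|\le\kappa$. Take an adequate model $M$ that contains $f$ and the sets $f^{-1}(\overline G)$, $G\in\mathcal G$, as elements. We show that $Y\subset M$. Let $y\in Y$. As $Y$ is Hausdorff, $\bigcap\{\overline G:y\in G\in\mathcal G\}=\{y\}$. So $\{f^{-1}(\overline G):y\in G\in\mathcal G\}\subset M$ is a family of closed sets with intersection $f^{-1}(y)\ne\emptyset$; in particular it is centered. Proposition~\ref{prop:key} gives $x\in M\cap f^{-1}(y)$, and $y=f(x)\in M$.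
\end{proof}

For compact spaces $rs$ takes no value strictly between $1$ and $\mathfrak c$.

\begin{corollary}\label{cor:class}
For a nonempty compact Hausdorff space $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X$ is scattered;
\item[(2)] $rs(X)=1$;
\item[(3)] $rs(X)<\mathfrak c$;
\item[(4)] $X$ has a cover by fewer than $\mathfrak c$ subspaces, each left- or right-separated.
\end{enumerate}
In particular $ls(X)<\mathfrak c$ implies that $X$ is scattered.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:basic}(ii) gives (1)$\Rightarrow$(2), and (2)$\Rightarrow$(3)$\Rightarrow$(4) are immediate. Suppose that $X$ is not scattered, and let $T\subset X$ be a nonempty crowded subspace. Then $\overline T$ is compact and crowded, since an isolated point of $\overline T$ would belong to the dense set $T$ and be isolated there. A cover as in (4) would restrict, by Lemma~\ref{lem:basic}(i), to a cover of $\overline T$ by fewer than $\mathfrak c$ separated subspaces, contrary to Theorem~\ref{thm:A}. So (4)$\Rightarrow$(1).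
\end{proof}

The last implication of Corollary~\ref{cor:class} cannot be reversed. To see this, recall that a subset of a regular uncountable cardinal $\kappa$ is \emph{stationary} if it meets every closed unbounded subset of $\kappa$. The intersection of fewer than $\kappa$ closed unbounded sets is closed unbounded, so $\kappa$ is not the union of fewer than $\kappa$ nonstationary sets. Fodor's lemma says that if $S\subset\kappa$ is stationary and $\beta(\alpha)<\alpha$ for all $\alpha\in S$, then $\beta$ is constant on a stationary subset of $S$.

\begin{proposition}\label{prop:ord}
For regular uncountable $\kappa$ the ordinal space $\kappa+1$ is compact and scattered, and $ls(\kappa+1)\ge\kappa$. In particular, for $\kappa=\mathfrak c^+$ it is a scattered compact space with $ls(\kappa+1)\geq\mathfrak c$.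
\end{proposition}

\begin{proof}
A successor ordinal is compact in the order topology, and it is right-separated by its own order, hence scattered. If $\kappa+1$ were covered by fewer than $\kappa$ left-separated subspaces, one of them would meet $\kappa$ in a stationary set $S$, which is left-separated by Lemma~\ref{lem:basic}(i). Let $\prec$ be a well-ordering of $S$ that witnesses this. The limit ordinals in $S$ form a stationary set, and each of them, say $\alpha$, has a basic neighborhood $(\beta(\alpha),\alpha]$ with $\beta(\alpha)<\alpha$ that contains no $\gamma\in S$ with $\gamma\prec\alpha$. By Fodor's lemma $\beta(\alpha)$ has a constant value $\beta$ on a stationary set $S'\subset S$, and all elements of $S'$ exceed $\beta$. For $\alpha<\alpha'$ in $S'$ we have $\alpha\in(\beta,\alpha']$, so $\alpha\not\prec\alpha'$ and therefore $\alpha'\prec\alpha$. The first $\omega$ elements of $S'$ thus form an infinite $\prec$-decreasing sequence, a contradiction.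
\end{proof}

A Tychonoff space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of a compactification, that is, of a compact space $Z$ that contains $X$ as a dense subspace. Proposition~\ref{prop:key} needs compactness, so we pass to a compact subspace that maps onto the Cantor set. This subspace is not known to be crowded from its construction, and Corollary~\ref{cor:image} takes the place of Theorem~\ref{thm:A}.

\begin{corollary}\label{cor:cech}
Let $X$ be a nonempty crowded \v{C}ech-complete space. If $X$ is covered by a family of subspaces, each of which is left-separated or right-separated, then the family has at least $\mathfrak c$ members.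
\end{corollary}

\begin{proof}
Let $Z$ be a compactification of $X$ with $X=\bigcap_{n\ge1}O_n$ and each $O_n$ open in $Z$. Each $O_n$ contains $X$ and so is dense in $Z$. The space $Z$ is crowded, since an isolated point of $Z$ would belong to the dense set $X$ and be isolated there. Lemma~\ref{lem:cantor} gives a compact set $K\subset\bigcap_nO_n=X$ and a continuous surjection $\pi\colon K\to2^\omega$. Suppose that $X$ is covered by fewer than $\mathfrak c$ separated subspaces, and let $\kappa<\mathfrak c$ be the maximum of $\omega$ and their number. By Lemma~\ref{lem:basic}(i) the cover restricts to a cover of $K$ by at most $\kappa$ separated subspaces. Since $w(2^\omega)=\omega\le\kappa$, Corollary~\ref{cor:image} gives $|2^\omega|\le\kappa<\mathfrak c$, a contradiction.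
\end{proof}

\begin{thebibliography}{9}
\bibitem{discomp}
\emph{Covering compacta by discrete and other separated sets},
\texttt{http://www.auburn.edu/\textasciitilde gruengf/preprints/discomp8.pdf}.
\end{thebibliography}
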